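# The last nonzero Tor group over a representation ring

## 1. The degree in which $\operatorname{Tor}^{RG}(RH_1,RH_2)$ ends

For a compact Lie group $G$ let $RG$ be its complex representation ring: the group completion of the semiring of isomorphism classes of finite-dimensional complex representations, with direct sum as addition and tensor product as multiplication. A closed subgroup $H\subseteq G$ with inclusion $i\colon H\hookrightarrow G$ gives a restriction homomorphism $i^*\colon RG\to RH$, and $RH$ becomes an $RG$-module by $a\cdot b=i^*(a)\,b$. The **rank** of a compact Lie group is the dimension of a maximal torus of its identity component. Unadorned $\otimes$ is over $\mathbb Z$.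

Throughout, $G$ is a compact connected Lie group whose representation ring is, as a ring, a polynomial ring tensored with a Laurent polynomial ring,
$$R:=RG\cong\mathbb Z[x_1,\dots,x_l,x_{l+1}^{\pm1},\dots,x_n^{\pm1}],$$
and $H_1,H_2\subseteq G$ are closed connected subgroups. We write
$$r=\operatorname{rank}H_1+\operatorname{rank}H_2,\qquad \delta=\max_{g\in G}\operatorname{rank}(H_1\cap gH_2g^{-1}).$$
The pair $H_1,H_2$ satisfies the **strict double coset condition** if the action of $H_1\times H_2$ on $G$ by $(h_1,h_2)\cdot g=h_1gh_2^{-1}$ is free; equivalently, $H_1\cap gH_2g^{-1}=\{1\}$ for all $g\in G$.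

**Theorem 1.**

1. $n=\operatorname{rank}G$, and the largest $i$ with $\operatorname{Tor}_i^{RG}(RH_1,RH_2)\ne0$ is exactly $i=\operatorname{rank}G-\operatorname{rank}H_1-\operatorname{rank}H_2+\delta$.
2. If the strict double coset condition holds, then $\delta=0$. Hence $\operatorname{Tor}_i^{RG}(RH_1,RH_2)=0$ for all $i>\operatorname{rank}G-(\operatorname{rank}H_1+\operatorname{rank}H_2)$, and $\operatorname{Tor}_i\neq0$ for $i$ equal to that number.
3. $\operatorname{Tor}_i^{RG}(RH_1,RH_2)=0$ for all $i>\operatorname{rank}G-(\operatorname{rank}H_1+\operatorname{rank}H_2)$ if and only if $H_1\cap gH_2g^{-1}$ is finite for every $g\in G$. In that case all the groups $\operatorname{Tor}_i$ are finitely generated abelian groups.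
4. The second assertion of 1 holds verbatim after replacing $RG,RH_1,RH_2$ by $k\otimes RG,\ k\otimes RH_1,\ k\otimes RH_2$ for any field $k$. Moreover, the top nonzero group $\operatorname{Tor}^{RG}_{n-r+\delta}(RH_1,RH_2)$ is torsion-free.

## 2. Free actions, finite intersections, and the number $\delta$

The vanishing in part 2 was posed as a conjecture in "A Generalization of a Theorem of Pittie" (https://zenodo.org/records/7900299/files/masterarbeit.pdf). It has a cohomological relative, a theorem of Singhof. For $G$ compact connected, $H_1,H_2$ closed connected subgroups satisfying the strict double coset condition, and rational coefficients, Singhof's theorem says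
$$\operatorname{Tor}^{s,*}_{H^*(BG)}(H^*(BH_1),H^*(BH_2))=0\quad\text{for } s<\operatorname{rank}H_1+\operatorname{rank}H_2-\operatorname{rank}G.$$
Here the Eilenberg–Moore grading is used: the resolution degree $s$ is non-positive and $\operatorname{Tor}^{s,*}$ is the homological $\operatorname{Tor}_{-s}$. In homological degree $i=-s$ this is vanishing for $i>\operatorname{rank}G-(\operatorname{rank}H_1+\operatorname{rank}H_2)$, the same range as in part 2. Theorem 1 replaces cohomology of classifying spaces by representation rings, with integral coefficients.

Part 2 says that a free action forces vanishing above degree $n-r$. Part 3 says that freeness is more than is needed: finite stabilizers are exactly what the vanishing detects. Part 1 says that the number controlling everything is $\delta$, the largest rank of a stabilizer. The maximum runs over all $g$, not just $g=1$. For example, let $G=SU(2)$ with diagonal torus $T$, and let $H_1=T$, $H_2=g_0Tg_0^{-1}\neq T$. Then $H_1\cap H_2=\{\pm1\}$, since a non-central element lying in two maximal tori of $SU(2)$ has its centralizer equal to both. But $H_1\cap g_0^{-1}H_2g_0=T$,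 so $\delta=1$.

The hypothesis on $RG$ concerns $G$ only. It holds for tori ($R(S^1)=\mathbb Z[x^{\pm1}]$) and for simply connected groups, for instance $RSU(2)=\mathbb Z[s]$ with $s$ the standard representation. No such hypothesis is made on $H_1,H_2$, and this matters. Consider $H=SO(4)=(SU(2)\times SU(2))/\{\pm(1,1)\}$. Its representations are those of $SU(2)\times SU(2)$ on which $(-1,-1)$ acts trivially. In $R(SU(2)\times SU(2))=\mathbb Z[s_1,s_2]$ that element acts on $s_1^is_2^j$ by $(-1)^{i+j}$, so
$$RSO(4)=\mathbb Z[s_1^2,\,s_1s_2,\,s_2^2]\cong\mathbb Z[a,b,c]/(ac-b^2).\tag{1}$$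
The localization at the prime $\mathfrak p=(a,b,c)$ is $\mathbb Q[a,b,c]_{(a,b,c)}/(ac-b^2)$, a two-dimensional local ring whose $\mathfrak p/\mathfrak p^2$ has dimension $3$. So $RSO(4)$ is not regular, and not a polynomial ring tensored with a Laurent ring.

## 3. Circles, two-dimensional tori, and $SU(2)$ by hand

In these examples we anticipate one fact, proved in Section 5: if $f_j$ is the image of $x_j\otimes1-1\otimes x_j$ in $RH_1\otimes RH_2$, then $\operatorname{Tor}^{RG}_i(RH_1,RH_2)$ is the homology of the Koszul complex of $f_1,\dots,f_n$ on $RH_1\otimes RH_2$. When $n=1$ this complex is just multiplication by $f_1$, so $\operatorname{Tor}_0$ is its cokernel and $\operatorname{Tor}_1$ its kernel.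

**The circle.** Let $G=S^1$, $RG=\mathbb Z[x^{\pm1}]$. If $H_1=H_2=\{1\}$, then both rings are $\mathbb Z$ with $x\mapsto1$, so $f_1=0$ and $\operatorname{Tor}_0=\operatorname{Tor}_1=\mathbb Z$. Here $n-r+\delta=1-0+0=1$. If $H_1=H_2=S^1$, then $\operatorname{Tor}_0=RG$ and nothing else survives; indeed $n-r+\delta=1-2+1=0$. The range $i>n-r=-1$ of part 2 includes $i=0$, and the vanishing fails there, as part 3 predicts.

**A two-dimensional torus.** Let $G=S^1\times S^1$, $RG=\mathbb Z[x^{\pm1},y^{\pm1}]$, let $H_1=\{(z,1)\}$ and $H_2=\{(z^a,z^b)\}$ with $\gcd(a,b)=1$. Then $RH_1=\mathbb Z[u^{\pm1}]$ with $x\mapsto u,\ y\mapsto1$, and $RH_2=\mathbb Z[v^{\pm1}]$ with $x\mapsto v^a,\ y\mapsto v^b$. On $\mathbb Z[u^{\pm1},v^{\pm1}]$ we have $f_1=u-v^a$, $f_2=1-v^b$. Dividing by the nonzerodivisor $f_1$ leaves $\mathbb Z[v^{\pm1}]$ with the single element $1-v^b$.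

* If $b\ne0$, then $1-v^b$ is a nonzerodivisor, so $\operatorname{Tor}_0=\mathbb Z[v^{\pm1}]/(v^b-1)$, free of rank $|b|$, and the higher groups vanish. The intersection $H_1\cap H_2$ is cyclic of order $|b|$. So $\delta=0$ and the top degree is $n-r=0$, whether or not the action is free.
* If $b=0$, then $a=\pm1$, $H_1=H_2$, $\delta=1$, and $\operatorname{Tor}_0=\operatorname{Tor}_1=\mathbb Z[v^{\pm1}]$. The top degree is $n-r+\delta=1$.

**$SU(2)$ and its torus.** Let $G=SU(2)$, $RG=\mathbb Z[s]$, with maximal torus $T$ and $RT=\mathbb Z[t^{\pm1}]$, $s\mapsto t+t^{-1}$.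

* $H_1=T,\ H_2=\{1\}$: here $f_1=t+t^{-1}-2=t^{-1}(t-1)^2$ is a nonzerodivisor, so $\operatorname{Tor}_0=\mathbb Z[t^{\pm1}]/(t-1)^2\cong\mathbb Z^2$ and $\operatorname{Tor}_1=0$. The top degree is $n-r+\delta=1-1+0=0$.
* $H_1=H_2=T$: on $\mathbb Z[u^{\pm1},v^{\pm1}]$ we have
$$f_1=u+u^{-1}-v-v^{-1}=(u-v)\bigl(1-(uv)^{-1}\bigr),\tag{2}$$
a nonzerodivisor, so the top degree is $0=1-2+1$.

In (2) the zero set of $f_1$ is the union of $\{v=u\}$ and $\{v=u^{-1}\}$, one piece for each element of the Weyl group. This is the general picture, and Section 7 proves it. It holds only up to nilpotents: in the preceding case the ideal is $((t-1)^2)$, while each Weyl group element contributes the ideal $(t-1)$.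

## 4. Invariant rings, coverings, and three rings $A\subseteq B$, $A\subseteq C$

We recall the textbook facts about compact Lie groups that are needed. Let $H$ be compact connected with maximal torus $S$, Weyl group $W_H$, and character group $X(S)=\operatorname{Hom}(S,S^1)$.

* Restriction identifies $RH$ with the invariant ring $\mathbb Z[X(S)]^{W_H}$. As a group, $RH$ is free abelian on the irreducible representations.
* Every torus in $H$ is conjugate into $S$; two elements of $S$ conjugate in $H$ are conjugate under $W_H$; the center of $H$ lies in $S$.
* $H$ has a finite covering $K\times T'\to H$ with $K$ compact simply connected and $T'$ a torus. The ring $RK$ is a polynomial ring on $\operatorname{rank}K$ fundamental representations, and $R(K\times T')=RK\otimes RT'$.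

From commutative algebra we use the word **integral extension** for an injective integral ring map. If $\Lambda\subseteq\Lambda'$ is one, every prime of $\Lambda$ is the contraction of a prime of $\Lambda'$ (lying over) and $\dim\Lambda=\dim\Lambda'$. A polynomial ring tensored with a Laurent ring in $d$ variables in total has dimension $d+1$ over $\mathbb Z$ and $d$ over a field.

**Step 1 (normalization; $n=\operatorname{rank}G$).** This step puts all tori inside one torus and identifies $n$.

Let $T$ be a maximal torus of $G$, $X=X(T)$, $W$ its Weyl group. If $V$ is a representation of $G$ and $g\in G$, then the action of $g$ is an isomorphism between $V$ and its twist by conjugation with $g$ (or $g^{-1}$), so conjugation acts trivially on $RG$. Therefore replacing $H_\nu$ ($\nu=1,2$) by a $G$-conjugate changes $RH_\nu$ only by an isomorphism of $RG$-algebras. It changes neither $\delta$ nor the strict double coset condition. So we may assume that $H_\nu$ has a maximal torus $T_\nu\subseteq T$. Put $X_\nu=X(T_\nu)$; restriction $X\to X_\nu$ is surjective.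

For any compact connected $H$ as above:

* $RH\subseteq\mathbb Z[X(S)]$ is an integral extension, since $e$ is a root of $\prod_{w\in W_H}(z-we)$.
* $\mathbb Z[X(S)]/RH$ is torsion-free: if $me$ is invariant and $m\ne0$ is an integer, then $m(we-e)=0$, so $e$ is invariant.
* $\mathbb Z[X(S)]$ is a finitely generated $\mathbb Z$-algebra, integral and hence finite over $RH$. By Artin–Tate, $RH$ is a finitely generated $\mathbb Z$-algebra, hence noetherian.

In particular $n+1=\dim RG=\dim\mathbb Z[X]=\operatorname{rank}G+1$, so $n=\operatorname{rank}G$.

**Step 2 (a covering splits off $RH_\nu$).** This step embeds $RH_\nu$ in a polynomial-Laurent ring as a direct summand.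

Let $p_\nu\colon\tilde H_\nu=K_\nu\times T'_\nu\to H_\nu$ be a finite covering as above, and $Z_\nu=\ker p_\nu$. It is a discrete normal subgroup of a connected group, hence central, and it is finite. The image under $p_\nu$ of a maximal torus of $\tilde H_\nu$ is a maximal torus of $H_\nu$; after conjugating in $\tilde H_\nu$ we get a maximal torus $\tilde T_\nu$ with $p_\nu(\tilde T_\nu)=T_\nu$. Since $Z_\nu$ is central, $Z_\nu\subseteq\tilde T_\nu$, so $\tilde T_\nu=p_\nu^{-1}(T_\nu)$. Put $\tilde X_\nu=X(\tilde T_\nu)$. Pullback along the finite covering $\tilde T_\nu\to T_\nu$ makes $X_\nu$ a subgroup of finite index in $\tilde X_\nu$. The ring $R\tilde H_\nu=RK_\nu\otimes RT_\nu'$ is a polynomial ring tensored with a Laurent ring, in $\operatorname{rank}H_\nu$ variables in total.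

By Schur's lemma $Z_\nu$ acts on each irreducible representation of $\tilde H_\nu$ through a character $\chi\in\hat Z_\nu$, and on a tensor product the characters multiply. So
$$R\tilde H_\nu=\bigoplus_{\chi\in\hat Z_\nu}(R\tilde H_\nu)_\chi$$
is a $\hat Z_\nu$-graded ring. The part for $\chi=1$ is spanned by the irreducible representations that factor through $H_\nu$, so it is $p_\nu^*(RH_\nu)\cong RH_\nu$. Each graded part is a module over it. Hence $RH_\nu$ is a direct summand of $R\tilde H_\nu$ as an $RH_\nu$-module, and therefore as an $RG$-module. For $SO(4)$ in (1) this is the splitting of $\mathbb Z[s_1,s_2]$ into even and odd polynomials.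

**Step 3 (the rings and the ideal).** This step fixes the objects in which the whole proof takes place. Put
$$A=RH_1\otimes RH_2,\quad B=R\tilde H_1\otimes R\tilde H_2,\quad C=\mathbb Z[X_1\oplus X_2],\quad\tilde C=\mathbb Z[\tilde X_1\oplus\tilde X_2].$$
All are finitely generated $\mathbb Z$-algebras, hence noetherian. All the factors are free abelian groups, so tensor products of injections between them are injective, and we get $A\subseteq C\subseteq\tilde C$ and $A\subseteq B\subseteq\tilde C$. These are integral: $C$ is integral over $A$ by Step 1; $\tilde C$ is integral over $C$ because a power of each element of $\tilde X_1\oplus\tilde X_2$ lies in $X_1\oplus X_2$; so $\tilde C$, and with it $B$, is integral over $A$. Since $B$ and $C$ are polynomial-Laurent rings in $r$ variables,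
$$\dim A=\dim B=\dim C=r+1.\tag{3}$$
Taking tensor products of the gradings in Step 2, $A$ is the part of $B$ of degree $(1,1)\in\hat Z_1\times\hat Z_2$, so
$$A\text{ is a direct summand of }B\text{ as an }A\text{-module}.\tag{4}$$
Let $I\subseteq A$ be the ideal generated by all $a|_{H_1}\otimes1-1\otimes a|_{H_2}$ with $a\in RG$. The virtual dimension $A\to\mathbb Z$ kills $I$, so $I\ne A$; likewise the virtual dimension of $B$ kills $IB$, so $IB\neq B$.

## 5. Tor over $RG$ is Koszul homology over $A$

For elements $f=(f_1,\dots,f_n)$ of a commutative ring $\Lambda$ and a $\Lambda$-module $N$, the **Koszul complex** $K(f;N)$ is the tensor product over $\Lambda$ of the two-term complexes $\Lambda\xrightarrow{f_j}\Lambda$, tensored with $N$. Its homology is written $H_i(f;N)$ (always with two arguments, so that it is not confused with the groups $H_1,H_2$). Multiplication by each $f_j$ on $K(f;N)$ is null-homotopic, so $H_i(f;N)$ is killed by the ideal $(f_1,\dots,f_n)$. If $f$ is a **regular sequence** in $\Lambda$, meaning that $f_j$ is a nonzerodivisor on $\Lambda/(f_1,\dots,f_{j-1})$ for each $j$ and $\Lambda/(f)\ne0$,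 then $K(f;\Lambda)$ is a free resolution of $\Lambda/(f)$.

**Step 4 (a resolution of the diagonal).** This step turns Tor over $R=RG$ into the homology of one explicit complex over $A$.

In $R\otimes R$ put $\epsilon_j=x_j\otimes1-1\otimes x_j$ for $1\le j\le n$. Write $R=R\otimes1$ and $x_j'=1\otimes x_j$. Then $R\otimes R$ is the localization of $R[x_1',\dots,x_n']$ that inverts $x_{l+1}',\dots,x_n'$, and $\epsilon_j=x_j-x_j'$. In $R[x_1',\dots,x_n']$ the substitution $x'_j\mapsto x_j'+x_j$ is an $R$-automorphism taking $\epsilon_j$ to $-x_j'$. So the $\epsilon_j$ form a regular sequence with quotient $R$, via $x_j'\mapsto x_j$. Localization is flat, and the elements inverted already map to units of $R$, so the quotient does not change. Hence $\epsilon_1,\dots,\epsilon_n$ is a regular sequence in $R\otimes R$ with quotient $R$ (via multiplication), the complex $K=K(\epsilon;R\otimes R)$ is a resolution of $R$ by free $R\otimes R$-modules, and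
$$\ker(R\otimes R\to R)=(\epsilon_1,\dots,\epsilon_n).\tag{5}$$

Let $M,N$ be $R$-modules with $M$ free over $\mathbb Z$. Since $R$ is free over $\mathbb Z$, the ring $R\otimes R$ is free as a left $R$-module. So $K\to R$ is, over the left factor, a bounded exact complex of free $R$-modules, hence split exact, and it remains exact after $M\otimes_R-$. We get an exact complex $M\otimes_RK\to M$. The terms of $M\otimes_RK$ are finite sums of copies of $M\otimes_R(R\otimes R)=M\otimes R$, which is free as a right $R$-module because $M$ is free over $\mathbb Z$. On the augmentation term $M\otimes_RR=M$ the right action is the given one. So $M\otimes_RK$ is a free resolution of $M$, and applying $-\otimes_RN$ turns $M\otimes R$ into $M\otimes N$: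
$$\operatorname{Tor}_i^R(M,N)\cong H_i(\epsilon_1,\dots,\epsilon_n;M\otimes N).$$

Now take $M=RH_1$, $N=RH_2$, or $M=R\tilde H_1$, $N=R\tilde H_2$. Let $f_j\in A$ be the image of $\epsilon_j$. Then
$$\operatorname{Tor}_i^{RG}(RH_1,RH_2)\cong H_i(f;A),\qquad\operatorname{Tor}_i^{RG}(R\tilde H_1,R\tilde H_2)\cong H_i(f;B).\tag{6}$$
By (4), $H_i(f;A)$ is a direct summand of $H_i(f;B)$.

Finally, $I=(f_1,\dots,f_n)$. Indeed the kernel in (5) is also generated by all $a\otimes1-1\otimes a$: if $\sum_qa_qb_q=0$, then $\sum_qa_q\otimes b_q=\sum_q(a_q\otimes1-1\otimes a_q)(1\otimes b_q)$. Two generating sets of one ideal of $R\otimes R$ have images in $A$ that generate the same ideal.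

## 6. Grade against height, and where Weyl averaging stops

Let $\Lambda$ be noetherian and $J\subsetneq\Lambda$ an ideal. The **grade** $\operatorname{grade}(J,\Lambda)$ is the maximal length of a $\Lambda$-regular sequence in $J$. The **height** $\operatorname{ht}J$ is the minimum of $\operatorname{ht}P$ over primes $P\supseteq J$. Two textbook facts link them to Koszul homology.

**Fact A (depth-sensitivity;** Matsumura, *Commutative Ring Theory*, Thm 16.8; Bruns–Herzog, *Cohen–Macaulay Rings*, Thm 1.6.17**).** If $J=(f_1,\dots,f_n)\subsetneq\Lambda$ and $g=\operatorname{grade}(J,\Lambda)$, then $H_i(f;\Lambda)=0$ for $i>n-g$ and $H_{n-g}(f;\Lambda)\ne0$.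

**Fact B (**Bruns–Herzog, Prop. 1.2.14 and Cor. 2.1.4**).** Always $\operatorname{grade}(J,\Lambda)\le\operatorname{ht}J$, with equality if $\Lambda$ is Cohen–Macaulay.

The $f_j$ need not be a regular sequence, nor distinct. For $SU(2)\subset SU(3)$ and $H_2=\{1\}$ we have $RSU(3)=\mathbb Z[\lambda,\lambda^*]$, with $\lambda$ the standard representation and $\lambda^*$ its dual, both restricting to $s+1$. So $A=\mathbb Z[s]$ and $f_1=f_2=s-2$. The grade of $I=(s-2)$ is $1$, and Fact A puts the top Tor in degree $2-1=1$. Directly, replacing $f_2$ by $f_2-f_1=0$ gives $\operatorname{Tor}_0=\operatorname{Tor}_1=\mathbb Z$. This agrees with $n-r+\delta=2-1+0$.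

By (6) and Fact A, part 1 of Theorem 1 is the statement
$$\operatorname{grade}(I,A)=r-\delta.$$
Heights are accessible through dimension counts; the grade is not, unless $A$ is known to be Cohen–Macaulay. The ring $A$ need not be regular, as (1) shows, so this is not automatic.

A sensible first attempt is to go to the maximal tori. The ring $C$ is a Laurent ring over $\mathbb Z$, hence regular and Cohen–Macaulay, so there grade equals height and Fact A computes the top degree of $H_*(f;C)$. To come back from $C$ to $A$ one wants $A$ to be a direct summand of $C$. The natural projection is the average over the Weyl group $W_{H_1}\times W_{H_2}$. It is $A$-linear, but it divides by the order of the group. For $SU(2)$ it sends $t$ to $\tfrac12(t+t^{-1})$, which is not in $\mathbb Z[t^{\pm1}]$. So averaging makes $\mathbb Q\otimes A$ a summand of $\mathbb Q\otimes C$ and gives the vanishing after tensoring with $\mathbb Q$, but it says nothing about torsion in $\operatorname{Tor}_i^{RG}(RH_1,RH_2)$. That is the exact point where this argument stops.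

The way past is to divide the labor between two overrings of $A$. The ring $B$ from the coverings is also regular, and by (4) it contains $A$ as a summand with no division at all, since the projection just selects the representations on which the covering kernel acts trivially. So $B$ controls the grade and gives vanishing. The ring $C$ is used only to compute the dimension of $A/I$; for this an integral extension is enough, and in $C$ the ideal $IC$ can be read off from subtori. The non-vanishing needs neither: it follows from $\operatorname{grade}\le\operatorname{ht}$ in $A$ itself.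

## 7. The dimension of $A/I$ counted in the torus

The aim of this section is
$$\dim A/I=\dim B/IB=\dim C/IC=\delta+1.\tag{7}$$

**Step 5 (integral extensions do not change the dimension).** This step reduces (7) to $C$.

Let $A\subseteq A'$ be an integral extension. Every prime $P\supseteq I$ of $A$ is $Q\cap A$ for a prime $Q$ of $A'$, and then $Q\supseteq IA'$, so $IA'\cap A\subseteq P$. Intersecting over all such $P$ gives
$$IA'\cap A\subseteq\sqrt I.\tag{8}$$
So the integral map $A/I\to A'/IA'$ has nil kernel. Dividing by a nil ideal does not change the dimension, and $A/(IA'\cap A)\subseteq A'/IA'$ is an integral extension; hence $\dim A/I=\dim A'/IA'$. Apply this with $A'=B$ and $A'=C$.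

**Step 6 (a lemma on invariants).** The ideal $IC$ is defined by invariants in $RG=\mathbb Z[X]^W$; this step says what it means for two points to agree on all invariants. It is stated over a general base for later use in part 4.

**Lemma 2.** Let $D$ be $\mathbb Z$ or a field, $E=D[X]$, $\kappa$ a field, and let $\varphi,\psi\colon E\to\kappa$ be ring homomorphisms agreeing on $E^W$. Then $\psi=\varphi\circ w$ for some $w\in W$.

*Proof.* Let $e_1,\dots,e_m$ generate $E$ as a $D$-algebra, and let $t_1,\dots,t_m,z$ be indeterminates. The polynomial $\prod_{w\in W}(z-\sum_jt_j\,we_j)$ has coefficients in $E^W[t]$, so applying $\varphi$ and $\psi$ to its coefficients gives the same result: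
$$\prod_{w\in W}\Bigl(z-\sum_jt_j\varphi(we_j)\Bigr)=\prod_{w\in W}\Bigl(z-\sum_jt_j\psi(we_j)\Bigr)\quad\text{in }\kappa[t][z].$$
The element $z=\sum_jt_j\psi(e_j)$ is a root of the right side (factor $w=1$), hence of the left side. Since $\kappa[t]$ is a domain, there is $w\in W$ with $\sum_jt_j\psi(e_j)=\sum_jt_j\varphi(we_j)$, that is, $\psi(e_j)=\varphi(we_j)$ for all $j$. Since $D\subseteq E^W$ and $w$ fixes $D$, the maps $\psi$ and $\varphi\circ w$ also agree on $D$. So they are equal. $\square$

The indeterminates $t_j$ matter: without them we would get, for each $e_j$ separately, some $w$ depending on $j$.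

**Step 7 (the zero set of $IC$).** This step decomposes $V(IC)$ into one piece for each Weyl group element, as in (2).

For $w\in W$ let $L_w\subseteq C$ be the ideal generated by all $[(wx)|_{T_1}]\otimes1-1\otimes[x|_{T_2}]$ with $x\in X$. Let $P$ be a prime of $C=\mathbb Z[X_1]\otimes\mathbb Z[X_2]$ with residue field $\kappa$. It gives homomorphisms $\varphi_\nu\colon\mathbb Z[X_\nu]\to\kappa$; let $\varphi,\psi\colon\mathbb Z[X]\to\kappa$ be $\varphi_1,\varphi_2$ preceded by restriction from $X$ to $X_1$, respectively $X_2$. By definition $P\supseteq IC$ if and only if $\varphi$ and $\psi$ agree on $RG=\mathbb Z[X]^W$. By Lemma 2 and its trivial converse, this holds if and only if $\psi=\varphi\circ w$ for some $w\in W$. Testing this on $x\in X$, it says exactly that $P\supseteq L_w$ for some $w$. So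
$$V(IC)=\bigcup_{w\in W}V(L_w).\tag{9}$$

In $C=\mathbb Z[X_1\oplus X_2]$ the generator of $L_w$ for $x$ is a unit multiple of $[((wx)|_{T_1},-x|_{T_2})]-1$. Dividing a group ring by all $[h]-1$, with $h$ in a subgroup, gives the group ring of the quotient. Hence
$$C/L_w=\mathbb Z[M_w],\qquad M_w=(X_1\oplus X_2)/\{((wx)|_{T_1},-x|_{T_2}):x\in X\}.\tag{10}$$
By Pontryagin duality, and since $(wx)(t)=x(w^{-1}t)$, the group $M_w$ is the character group of
$$\{(t_1,t_2)\in T_1\times T_2:\ x(w^{-1}t_1)=x(t_2)\ \ \forall x\in X\}=\{(t_1,t_2):t_1=wt_2\}\cong T_1\cap wT_2.$$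
So $M_w\cong\mathbb Z^d\oplus F$ with $d=\dim(T_1\cap wT_2)$ and $F$ finite. The ring $\mathbb Z[M_w]$ is a finite free extension of a Laurent ring over $\mathbb Z$ in $d$ variables, and has dimension $d+1$. With (9),
$$\dim C/IC=1+\max_{w\in W}\dim(T_1\cap wT_2).\tag{11}$$

**Step 8 (from subtori to $\delta$).** This step shows $\max_w\dim(T_1\cap wT_2)=\delta$, which with (11) and Step 5 proves (7).

"$\le$": let $n_w\in N(T)$ represent $w$. Then $T_1\cap wT_2\subseteq H_1\cap n_wH_2n_w^{-1}$, and the identity component of the left side is a torus. So $\dim(T_1\cap wT_2)\le\delta$.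

"$\ge$": given $g\in G$, let $S$ be a maximal torus of the identity component of $H_1\cap gH_2g^{-1}$. Then $S\subseteq H_1$ and $g^{-1}Sg\subseteq H_2$ are tori, so there are $h_\nu\in H_\nu$ with
$$S'=h_1Sh_1^{-1}\subseteq T_1,\qquad S''=h_2g^{-1}Sgh_2^{-1}\subseteq T_2.$$
Put $u=h_2g^{-1}h_1^{-1}$; then $uS'u^{-1}=S''$. Let $s'$ be a topological generator of $S'$ and $s''=us'u^{-1}\in S''$. The elements $s',s''$ lie in $T$ and are conjugate in $G$, so $s'=ws''$ for some $w\in W$. Hence $s'\in T_1\cap wT_2$. This group is closed, so it contains $S'$, and $\dim S=\dim S'\le\dim(T_1\cap wT_2)$. As $g$ was arbitrary, $\delta\le\max_w\dim(T_1\cap wT_2)$.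

## 8. Heights of $IB$ and $I$

**Step 9 ($\operatorname{ht}(IB)\ge r-\delta$).** This step turns (7) into a lower bound for the height in the regular ring $B$.

We first show
$$\operatorname{ht}P=r+1-\dim B/P\quad\text{for every prime }P\subset B.\tag{12}$$
Let $\mathfrak m$ be a maximal ideal of $B$. The field $B/\mathfrak m$ is a finitely generated $\mathbb Z$-algebra, hence a finite field, so $\mathfrak m\cap\mathbb Z=(p)$ for a prime number $p$. The ring $B/pB$ is a polynomial-Laurent ring in $r$ variables over $\mathbb F_p$, that is, a finitely generated domain of dimension $r$ over a field, so all its maximal ideals have height $r$. A chain of primes of length $r$ from $pB$ up to $\mathfrak m$ can be extended below by $0\subsetneq pB$, so $\operatorname{ht}\mathfrak m\ge r+1$; and $\operatorname{ht}\mathfrak m\le\dim B=r+1$. So $\operatorname{ht}\mathfrak m=r+1$ for every maximal $\mathfrak m$.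

The ring $B$ is a localization of a polynomial ring over $\mathbb Z$, so it is regular, hence Cohen–Macaulay. In the Cohen–Macaulay local ring $B_{\mathfrak m}$ we have $\operatorname{ht}P+\operatorname{ht}(\mathfrak m/P)=\operatorname{ht}\mathfrak m=r+1$ for every prime $P\subseteq\mathfrak m$. Choose $\mathfrak m\supseteq P$ with $\operatorname{ht}(\mathfrak m/P)=\dim B/P$; this gives (12).

If $P\supseteq IB$, then $\dim B/P\le\dim B/IB=\delta+1$ by (7), so $\operatorname{ht}P\ge r-\delta$ by (12).

**Step 10 ($\operatorname{ht}I\le r-\delta$).** This step gives the opposite bound, in $A$, where no regularity is available and none is needed.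

Choose a minimal prime $P\supseteq I$ of $A$ with $\dim A/P=\dim A/I=\delta+1$. Concatenating chains of primes below and above $P$ gives $\operatorname{ht}P+\dim A/P\le\dim A=r+1$. So $\operatorname{ht}I\le\operatorname{ht}P\le r-\delta$.

## 9. Vanishing from $B$, non-vanishing from $A$

**Step 11 (vanishing above $n-r+\delta$).** This is where the covering pays off.

Since $B$ is Cohen–Macaulay and $IB\ne B$, Fact B and Step 9 give $\operatorname{grade}(IB,B)=\operatorname{ht}(IB)\ge r-\delta$. The ideal $IB$ is generated by $f_1,\dots,f_n$, so by Fact A, $H_i(f;B)=0$ for $i>n-r+\delta$. By (6), $\operatorname{Tor}_i^{RG}(RH_1,RH_2)\cong H_i(f;A)$, which is a direct summand of $H_i(f;B)$. So it is $0$ for $i>n-r+\delta$.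

**Step 12 (non-vanishing at $n-r+\delta$).** This step shows that the bound is attained.

Let $g=\operatorname{grade}(I,A)$. By Fact B and Step 10, $g\le\operatorname{ht}I\le r-\delta$. By Fact A, $H_{n-g}(f;A)\ne0$, and $n-g\ge n-r+\delta$. By Step 11 a nonzero group cannot sit in a degree above $n-r+\delta$, so $n-g=n-r+\delta$. Together with $n=\operatorname{rank}G$ from Step 1 this proves part 1.

**Proof of part 2.** Under the strict double coset condition every $H_1\cap gH_2g^{-1}$ is trivial, so $\delta=0$, and part 1 gives both the vanishing for $i>n-r$ and $\operatorname{Tor}_{n-r}\neq0$.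

## 10. Finite intersections and finite generation

**Step 13 (proof of part 3).** The equivalence is immediate from part 1; finite generation needs one more look at (9).

By part 1 the top nonzero degree is $n-r+\delta$ with $\delta\ge0$. So vanishing for all $i>n-r$ holds if and only if $\delta=0$. A compact Lie group has rank $0$ if and only if its identity component is trivial, that is, if and only if it is finite. So $\delta=0$ if and only if all $H_1\cap gH_2g^{-1}$ are finite.

Now let $\delta=0$. By Step 8 all the groups $T_1\cap wT_2$ are finite, so all $M_w$ are finite and each $\mathbb Z[M_w]=C/L_w$ is a finitely generated abelian group. By (9), $\sqrt{IC}=\bigcap_w\sqrt{L_w}$, so $C/\sqrt{IC}$ embeds in the finite product $\prod_wC/\sqrt{L_w}$ of quotients of the $\mathbb Z[M_w]$. Hence $C/\sqrt{IC}$ is a finitely generated abelian group.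

Next, $\sqrt{IC}\cap A=\sqrt I$: if $a\in A$ and $a^m\in IC$, then $a^m\in IC\cap A\subseteq\sqrt I$ by (8), so $a\in\sqrt I$; the other inclusion is clear. So $A/\sqrt I$ embeds in $C/\sqrt{IC}$ and is a finitely generated abelian group.

Let $\mathfrak n=\sqrt I/I$ be the nilradical of the noetherian ring $A/I$. It is nilpotent, and each $\mathfrak n^j/\mathfrak n^{j+1}$ is a finitely generated module over $A/\sqrt I$, hence a finitely generated abelian group. So $A/I$ is a finitely generated abelian group. Finally, $H_i(f;A)$ is a finitely generated $A$-module, as $A$ is noetherian, and is killed by $I=(f_1,\dots,f_n)$. So it is a finitely generated $A/I$-module, hence a finitely generated abelian group. By (6) this proves part 3.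

## 11. Field coefficients and the absence of torsion in top degree

Let $k$ be a field; a subscript $k$ denotes $k\otimes-$. Write $I_k\subseteq A_k$ for the ideal generated by the images of the elements $a|_{H_1}\otimes1-1\otimes a|_{H_2}$.

**Step 14 (part 4 over a field).** This step checks that every ingredient survives the change of base.

*Inclusions and dimensions.* The maps $RH_\nu\subseteq\mathbb Z[X_\nu]$ and $R\tilde H_\nu\subseteq\mathbb Z[\tilde X_\nu]$ have torsion-free cokernels by Step 1 (applied to $H_\nu$ and $\tilde H_\nu$), and $\mathbb Z[X_\nu]\subseteq\mathbb Z[\tilde X_\nu]$ is spanned by part of a basis. Torsion-free groups are flat, so these maps stay injective after $k\otimes-$, and so do their tensor products over $k$: we have $A_k\subseteq C_k\subseteq\tilde C_k$ and $B_k\subseteq\tilde C_k$. By (4), $A_k$ is a direct summand of $B_k$ as an $A_k$-module. Integrality is preserved by base change. As $B_k$ and $C_k$ are polynomial-Laurent rings in $r$ variables over $k$, $\dim A_k=\dim B_k=\dim C_k=r$. The augmentations to $k$ show $I_k\ne A_k$ and $I_kB_k\neq B_k$.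

*Koszul homology.* Step 4 works with $k$ in place of $\mathbb Z$; every $k$-module is free. So $\operatorname{Tor}_i^{RG_k}((RH_1)_k,(RH_2)_k)\cong H_i(f;A_k)$, a direct summand of $H_i(f;B_k)$, and $I_k=(f_1,\dots,f_n)$.

*Dimension of $A_k/I_k$.* We have $k\otimes RG=k\otimes\mathbb Z[X]^W=k[X]^W$, since both sides have the sums over $W$-orbits in $X$ as a basis. So Lemma 2 with $D=k$ applies, and Step 7 gives $V(I_kC_k)=\bigcup_wV(L_{w,k})$ with $C_k/L_{w,k}=k[M_w]$, where $L_{w,k}\subseteq C_k$ has the same generators as $L_w$. With $M_w\cong\mathbb Z^d\oplus F$ as in Step 7, the ring $k[M_w]$ is finite free over a Laurent ring over $k$ in $d=\dim(T_1\cap wT_2)$ variables and has dimension $d$. Step 5 for $A_k\subseteq C_k$ and $A_k\subseteq B_k$, together with Step 8, gives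
$$\dim A_k/I_k=\dim B_k/I_kB_k=\max_w\dim(T_1\cap wT_2)=\delta.$$

*Heights.* $B_k$ is a finitely generated $k$-domain of dimension $r$, so $\operatorname{ht}P=r-\dim B_k/P$ for every prime $P$, and $\operatorname{ht}(I_kB_k)\ge r-\delta$. It is a localization of a polynomial ring over $k$, hence regular and Cohen–Macaulay. As in Step 10, $\operatorname{ht}(I_k)\le\dim A_k-\dim A_k/I_k=r-\delta$.

*Conclusion.* Steps 11 and 12 apply verbatim with $A_k,B_k,I_k$. The vanishing for $i>n-r+\delta$ follows from $\operatorname{grade}(I_kB_k,B_k)=\operatorname{ht}(I_kB_k)\ge r-\delta$ and the direct summand property. The non-vanishing for $i=n-r+\delta$ follows from $\operatorname{grade}(I_k,A_k)\le\operatorname{ht}I_k\le r-\delta$. This is the first claim of part 4.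

**Step 15 (the top group is torsion-free).** This step uses the vanishing over $\mathbb F_p$ one degree above the top.

Let $p$ be a prime number. The group $A$ is torsion-free, so
$$0\to K(f;A)\xrightarrow{\ p\ }K(f;A)\to K(f;A_{\mathbb F_p})\to0$$
is an exact sequence of complexes. Its long exact homology sequence contains
$$H_{n-r+\delta+1}(f;A_{\mathbb F_p})\to H_{n-r+\delta}(f;A)\xrightarrow{\ p\ }H_{n-r+\delta}(f;A).$$
The left group vanishes by Step 14 with $k=\mathbb F_p$. So multiplication by $p$ is injective on $\operatorname{Tor}^{RG}_{n-r+\delta}(RH_1,RH_2)$ for every prime $p$, and this group is torsion-free. This completes the proof of Theorem 1. $\blacksquare$
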